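# Automorphisms of $P/XP$ that do not lift to $P$ over $A[X]$

## 1. Row products of a determinant-one matrix in characteristic 2

Let $L$ be a commutative ring of characteristic $2$ and let $g=(g_{ij})\in \mathrm{SL}_2(L)$. Multiply the two entries of each row:
$$c(g)=\begin{pmatrix} g_{11}g_{12}\\ g_{21}g_{22}\end{pmatrix}\in L^2 .$$
Write $e_{12}(t),e_{21}(t)$ for the elementary matrices. Then $c(e_{12}(t))=(t,0)$, $c(e_{21}(t))=(0,t)$, and $c$ vanishes on diagonal matrices and on the swap $\begin{pmatrix}0&1\\1&0\end{pmatrix}$.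

What does $c$ do to a product? Let $(\cdot)^{[2]}$ mean "square every entry". In characteristic $2$ squaring is a ring homomorphism, so $(gg')^{[2]}=g^{[2]}g'^{[2]}$. The first row of $gg'$ is $(g_{11}g'_{11}+g_{12}g'_{21},\ g_{11}g'_{12}+g_{12}g'_{22})$, and the product of its entries is
$$g_{11}^2\,g'_{11}g'_{12}+g_{11}g_{12}\,(g'_{11}g'_{22}+g'_{12}g'_{21})+g_{12}^2\,g'_{21}g'_{22}=g_{11}g_{12}+g_{11}^2\,g'_{11}g'_{12}+g_{12}^2\,g'_{21}g'_{22},$$
because $g'_{11}g'_{22}+g'_{12}g'_{21}=\det g'=1$ in characteristic $2$. The second row is the same computation. So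
$$c(gg')=c(g)+g^{[2]}c(g'). \tag{1}$$
A map with a rule of this kind is called a **crossed homomorphism**: it would be a homomorphism, except that $g$ acts on the second term.

Now take $L=K[s]$ with $K$ a field of characteristic $2$, and let $K^2$ be its subfield of squares. Write $c(g)=\sum_i c_i(g)s^i$. The entries of $g^{[2]}$ are polynomials in $s^2$ with coefficients in $K^2$, so $g^{[2]}\equiv g(0)^{[2]}$ modulo $s^2$, and (1) gives two crossed homomorphisms with the same action:
$$c_i(gg')=c_i(g)+g(0)^{[2]}c_i(g')\qquad (i=0,1). \tag{2}$$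
The matrix $g(0)^{[2]}$ has entries in $K^2$. So we pair $c_1$ with $c_0$ in a way that is bilinear over $K^2$ only. Let
$$\mathbb T=K\otimes_{K^2}K,\qquad \Omega\big((\xi,\eta),(\xi',\eta')\big)=\xi\otimes\eta'+\eta\otimes\xi'\in\mathbb T,\qquad z(g,g')=\Omega\big(c_1(g),\,g(0)^{[2]}c_0(g')\big).$$

*Example.* If $(\epsilon_i)$ is a basis of $K$ over $K^2$, then the $\epsilon_i\otimes \epsilon_j$ form a $K^2$-basis of $\mathbb T$. For $a\in K^*$ put $\langle a\rangle=a\otimes a^{-1}$, a unit of the commutative ring $\mathbb T$. Then $1+\langle a\rangle=(1\otimes a^{-1})(1\otimes a+a\otimes 1)$. This is zero if $a\in K^2$. It is nonzero if $a\notin K^2$, since then $1,a$ are independent over $K^2$ and $1\otimes a$, $a\otimes1$ are distinct members of a basis.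

We shall construct a function $\theta$ with values in $\mathbb T$ satisfying
$$\theta(gg')=\theta(g)+\theta(g')+z(g,g') . \tag{3}$$
The function $\theta$ is not a homomorphism on $\mathrm{SL}_2(K[s])$. But if the entries of $g$ lie in the cusp ring $K[s^2,s^3]$, then so do the coordinates of $c(g)$. An element of this ring has no $s^1$-term, so $c_1(g)=0$ and $z(g,\cdot)=0$. Hence *on $\mathrm{SL}_2(K[s^2,s^3])$ the function $\theta$ is an honest homomorphism to an abelian group.* It will have one more property: conjugating $g$ by $\mathrm{diag}(a,1)$ multiplies $\theta(g)$ by $\langle a\rangle$. So $\theta$ can tell a matrix from its conjugate by $\mathrm{diag}(a,1)$. Here is the question that needs exactly this.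

## 2. Lifting automorphisms from $P/XP$ to $P$

Let $A$ be a noetherian commutative ring of finite dimension $d$, let $R=A[X]$, and let $P$ be a finitely generated projective $R$-module. Then $P/XP$ is a finitely generated projective $A$-module, and reduction modulo $X$ is a group homomorphism
$$\operatorname{Aut}_R(P)\longrightarrow \operatorname{Aut}_A(P/XP). \tag{4}$$
Is (4) always surjective? This is Conjecture 7.3.1 (Bhatwadekar–Mandal) of "Projective Modules and Complete Intersections" (https://mandal.ku.edu/talks/ProjCI.pdf), where it is posed as an open question, with no hypothesis on the rank of $P$. That source records a partial answer: (4) is surjective when the rank of $P$ at every prime of $R$ is at least $d+1$.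

Some cases need no work.

* If $P=Q\otimes_A A[X]$ is extended from an $A$-module $Q$, then $P/XP=Q$ and $\varphi\in\operatorname{Aut}(Q)$ lifts to $\varphi\otimes 1$. This covers free modules, hence all $P$ when $A$ is a field, because $A[X]$ is then a principal ideal domain.
* If $P$ has constant rank $1$, then $\operatorname{Aut}(P)=R^*$ and $\operatorname{Aut}(P/XP)=A^*$, and $A^*\subset R^*$ maps onto $A^*$.

So a counterexample must be non-extended and of rank at least $2$, and its rank at some prime must be at most $d$. The smallest possibility is rank $2$ over a ring of dimension $2$. That is where we find one.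

**The data.** Let $k$ be a field of characteristic $2$ and $b\in k\setminus k^2$. Put
$$B=k[x,y],\quad h=y^2+x^3,\quad D=B/hB,\quad C=k[x]\subset D,\quad A=\{F\in B:\ F \bmod h\in C\}=k[x]+h\,k[x,y].$$
With $p=xX^2+yX^3$, let
$$\alpha=\begin{pmatrix}1+(1+b^{-1})x^2X^4 & (1+b)\,p\,(1+xX^2)\\ (1+b^{-1})\,p & 1+(1+b)x^2X^4\end{pmatrix}\in M_2(D[X]),$$
$$P=\{(v,v')\in B[X]^2\times C[X]^2:\ \bar v=\alpha v' \text{ in } D[X]^2\}.$$
We show in Section 3 that $A$ is a noetherian domain of dimension $2$ and that $\det\alpha=1$. Clearly $\alpha|_{X=0}=1$.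

**Theorem 1.** $P$ is a projective $A[X]$-module of rank $2$ and $P/XP\cong A^2$. Every automorphism of $P$ induces on $P/XP=A^2$ a matrix with determinant in $k^2(b)^*$. So for every $u\in k^*\setminus k^2(b)$ the automorphism $\mathrm{diag}(u,1)$ of $P/XP$ does not lift to $P$. For example, take $k=\mathbb F_2(b,u)$ with $b,u$ indeterminates.

**Theorem 2.** (a) If $\dim A\le 1$, then $\operatorname{Aut}(P)\to\operatorname{Aut}(P/XP)$ is surjective for all $P$. (This uses the partial answer for rank $\ge d+1$.) (b) For every $d\ge2$ there is a noetherian domain $A$ of dimension $d$ and a rank-$2$ projective $A[X]$-module for which the map is not surjective. So the answer is "always yes" exactly for $d\le1$, and for $d=2$ the bound "rank $\ge d+1$" cannot be relaxed to "rank $\ge d$". (c) The index of the image can be infinite. (d) There is a counterexample with $A$ of finite type over $\mathbb F_2$ (of dimension $4$).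

The counterexamples have characteristic $2$ and rank $2$. These notes do not determine what happens when $2$ is invertible in $A$, nor for ranks $3\le r\le d$.

## 3. A rank-two module glued along a cuspidal curve

**The ring $A$.** *We check that $A$ is a noetherian domain of dimension $2$.* Since $y^2=h+x^3$, we have $k[x,y]=k[x,h]\oplus y\,k[x,h]$. The elements $x,h$ are algebraically independent because $k[x,y]$ is integral over $k[x,h]$. Put $w=hy$. Then
$$A=k[x]+h\,k[x,h]+hy\,k[x,h]=k[x,h]\oplus w\,k[x,h],\qquad w^2=h^2(h+x^3)=h^3+x^3h^2 .$$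
So the surjection $k[x,h,w]/(w^2+h^3+x^3h^2)\to A$ is an isomorphism: both sides are free over $k[x,h]$ on $1,w$. Thus $A\subset B$ is a noetherian domain, finite over the polynomial ring $k[x,h]$, of dimension $2$.

**The cusp.** *We embed $D$ in $k[s]$.* Send $x\mapsto s^2$, $y\mapsto s^3$. As a $k[x]$-module $D$ is free on $1,y$, and the images $s^{2i},s^{2i+3}$ of the monomials $x^i,x^iy$ are linearly independent. So $D=k[s^2,s^3]\subset k[s]$ and $C=k[s^2]$.

**Where $\alpha$ comes from.** *We factor $\alpha$ over the larger ring $k[s,X]$; this gives $\det\alpha=1$ and will compute $\theta(\alpha)$.* Put $r=1+sX$ and $m=s^2X^2$, so that $r^2=1+m$ and $r^4=1+m^2$. Let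
$$E=e_{12}(r),\qquad E'=e_{21}(r),\qquad S=e_{12}(1)e_{21}(1)e_{12}(1).$$
Multiplying out,
$$EE'=\begin{pmatrix}1+r^2&r\\ r&1\end{pmatrix},\qquad EE'E=\begin{pmatrix}1+r^2&r^3\\ r&1+r^2\end{pmatrix}.$$
Replacing $r$ by $1$ gives $S=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and right multiplication by $S$ swaps columns. So
$$H:=EE'E\,S=\begin{pmatrix}r^3&m\\ m&r\end{pmatrix},\qquad \det H=r^4+m^2=1 .$$
With $\tau=\mathrm{diag}(b,1)$ we have $\tau H\tau^{-1}=\begin{pmatrix}r^3&bm\\ b^{-1}m&r\end{pmatrix}$, hence
$$H(\tau H\tau^{-1})^{-1}=\begin{pmatrix}r^3&m\\m&r\end{pmatrix}\begin{pmatrix}r&bm\\b^{-1}m&r^3\end{pmatrix}=\begin{pmatrix}1+(1+b^{-1})m^2&(1+b)mr^3\\(1+b^{-1})mr&1+(1+b)m^2\end{pmatrix}=\alpha . \tag{5}$$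
The last equality uses $m^2=x^2X^4$, $mr=s^2X^2+s^3X^3=p$ and $mr^3=p\,r^2=p(1+xX^2)$. So $\alpha\in\mathrm{SL}_2(D[X])$. Neither $E$ nor $H$ has its entries in $D[X]$, but $\alpha$ does.

**Milnor patching** (Milnor, *Introduction to Algebraic K-Theory*, §2). Suppose a ring is a fiber product $R=R_1\times_{R_0}R_2$ with $R_1\to R_0$ surjective, and $\alpha\in\mathrm{GL}_n(R_0)$. Then $P=\{(v,v')\in R_1^n\times R_2^n:\bar v=\alpha \bar v'\}$ is a finitely generated projective $R$-module, with $R_1\otimes_R P=R_1^n$ and $R_2\otimes_R P=R_2^n$ through the projections.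

*Example.* If $\alpha=\bar\beta_0$ with $\beta_0\in\mathrm{GL}_n(R_1)$, then $(v,v')\mapsto(\beta_0^{-1}v,v')$ identifies $P$ with $\{(v,v'):\bar v=\bar v'\}=R^n$. So $P$ can be non-free only if $\alpha$ does not lift to $R_1$.

**Projectivity and automorphisms of $P$.** *We prove the first part of Theorem 1.* By definition $A=B\times_D C$, hence $A[X]=B[X]\times_{D[X]}C[X]$, and $B[X]\to D[X]$ is surjective. So $P$ is projective of rank $2$. An automorphism of $P$ extends to $B[X]\otimes P=B[X]^2$ and $C[X]\otimes P=C[X]^2$, so it is a pair $(\beta,\gamma)$ acting by $(v,v')\mapsto(\beta v,\gamma v')$. It preserves the condition $\bar v=\alpha v'$ exactly when $\bar\beta\alpha=\alpha\gamma$. Thus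
$$\operatorname{Aut}(P)=\{(\beta,\gamma)\in \mathrm{GL}_2(B[X])\times \mathrm{GL}_2(C[X]):\ \bar\beta=\alpha\gamma\alpha^{-1}\}. \tag{6}$$

**The quotient $P/XP$.** *We identify it with $A^2$.* Since $\alpha|_{X=0}=1$, evaluation at $X=0$ maps $P$ to $\{(v_0,v_0')\in B^2\times C^2:\bar v_0=v_0'\}=A^2$.

* The kernel is $XP$. If $v=Xw$ and $v'=Xw'$, then $X(\bar w-\alpha w')=0$, and $X$ is a nonzerodivisor on $D[X]$, so $(w,w')\in P$.
* The map is onto. Given $(v_0,v_0')$, put $v'=v_0'$. Since $\alpha|_{X=0}=1$, the vector $\alpha v_0'-v_0'$ lies in $XD[X]^2$; lift it coefficientwise to $XB[X]^2$ and add $v_0$ to obtain $v$. Then $v(0)=v_0$ and $\bar v=\bar v_0+\alpha v_0'-v_0'=\alpha v'$.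

So $P/XP=A^2$, and $(\beta,\gamma)$ induces the matrix $M\in\mathrm{GL}_2(A)$ whose image in $\mathrm{GL}_2(B)$ is $\beta(0)$.

*Some automorphisms do lift.* For $\lambda\in k^*$ the pair $(\lambda,\lambda)$ is an automorphism of $P$ that induces a matrix of determinant $\lambda^2$.

## 4. A matrix equation that linear invariants cannot exclude

Try to lift $\sigma=\mathrm{diag}(u,1)$ directly. By (6) the obvious choice is $\beta=\sigma$ and $\gamma=\alpha^{-1}\sigma\alpha$, and the question is whether this $\gamma$ has entries in $C[X]=k[x,X]$. Its $(1,2)$ entry is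
$$(u+1)\,\alpha_{22}\alpha_{12}=(u+1)(1+b)\big(1+(1+b)x^2X^4\big)(1+xX^2)(xX^2+yX^3),$$
and the coefficient of $y$ in it is nonzero when $u\ne1$ (and $b\neq1$ because $b\notin k^2$). So this choice fails. That proves nothing, because $\beta$ may be any matrix with $\beta(0)=\sigma$. We need an invariant.

**The equation to exclude.** *We rewrite (6) with matrices of determinant one.* Let $(\beta,\gamma)\in\operatorname{Aut}(P)$. Since $B[X]^*=k^*$, we have $\det\beta=\det\beta(0)=\det M=:u\in k^*$. Also $\det\gamma=\det\bar\beta=u$, by (6). Put $\sigma=\mathrm{diag}(u,1)$, $\beta'=\beta\sigma^{-1}\in\mathrm{SL}_2(B[X])$ and $\gamma'=\gamma\sigma^{-1}\in\mathrm{SL}_2(C[X])$. Then $\bar\beta'=\alpha\gamma\alpha^{-1}\sigma^{-1}=\alpha\gamma'\sigma\alpha^{-1}\sigma^{-1}$, that is,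
$$\bar\beta'=\alpha\,\gamma'\,(\sigma\alpha\sigma^{-1})^{-1}\quad\text{in }\mathrm{SL}_2(D[X]). \tag{7}$$
*To prove Theorem 1 it suffices to show that (7) forces $u\in k^2(b)$.*

Suppose $f$ is a homomorphism from matrices over the cusp ring to an abelian group that kills $\bar\beta'$ and $\gamma'$. Then (7) gives $f(\alpha)=f(\sigma\alpha\sigma^{-1})$. A sensible first choice for $f$ is the class in $K_1$, for which matrices that are stably products of elementary ones count as trivial. It stops working at once: $\sigma$ is itself in $\mathrm{GL}_2(D[X])$, so *any* homomorphism defined on $\mathrm{GL}_2(D[X])$ with values in an abelian group takes the same value on $\alpha$ and on $\sigma\alpha\sigma^{-1}$, and the conclusion $f(\alpha)=f(\sigma\alpha\sigma^{-1})$ is empty.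

The way out is to use only $\mathrm{SL}_2=\mathrm{Sp}_2$, stabilized *symplectically*. There $\sigma$ is not a group element; it multiplies the symplectic form by $u$, and a homomorphism on $\mathrm{Sp}_{2n}$ may change under conjugation by it. The crossed homomorphism $c$ alone does not suffice: it is nonzero on elementary matrices, and by Section 1 we have $c(H)=(mr^3,\,mr)$, with $c_0(H)=c_1(H)=0$. The secondary function $\theta$ of (3) will be nonzero on $H$.

**Passing to a field.** Put $K=k(X)$ and $D_K=K[s^2,s^3]\subset K[s]$. There are compatible maps $B[X]\to K[x,y]$, $C[X]\to K[x]$, $D[X]\to D_K$. So we may read (7) in $\mathrm{SL}_2(D_K)$, with $\beta'\in \mathrm{SL}_2(K[x,y])$ and $\gamma'\in\mathrm{SL}_2(K[x])$. Fix $n\ge2$ (say $n=2$), and embed $\mathrm{SL}_2=\mathrm{Sp}_2\subset\mathrm{Sp}_{2n}$ through the first hyperbolic plane. The reason for $n\ge2$ is that the following theorem, which will kill $\bar\beta'$, is available for such $n$.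

**Kopeiko's theorem** (*The stabilization of symplectic groups over a polynomial ring*, Math. USSR Sb. 34 (1978) 655–669; see also Grunewald–Mennicke–Vaserstein, Math. Z. 206 (1991)). For a commutative ring $L$ let $\mathrm{ESp}_{2n}(L)\subset \mathrm{Sp}_{2n}(L)$ be the subgroup generated by the root elements. For a field $K$, $n\ge2$ and $m\ge1$,
$$\mathrm{Sp}_{2n}(K[x_1,\dots,x_m])=\mathrm{ESp}_{2n}(K[x_1,\dots,x_m]).$$
For $m=1$ this is the elementary fact about Euclidean rings.

*The root elements in characteristic $2$.* Let $e_1,\dots,e_n,f_1,\dots,f_n$ be the symplectic basis. For $t\in L$ and $i\ne j$ (basis vectors not mentioned are fixed):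

* $e_{\varepsilon_i-\varepsilon_j}(t)$: $e_j\mapsto e_j+te_i$, $f_i\mapsto f_i+tf_j$;
* $e_{\varepsilon_i+\varepsilon_j}(t)$: $f_j\mapsto f_j+te_i$, $f_i\mapsto f_i+te_j$, and $e_{-\varepsilon_i-\varepsilon_j}(t)$: the same with $e$ and $f$ exchanged;
* $e_{2\varepsilon_i}(t)$: $f_i\mapsto f_i+te_i$, and $e_{-2\varepsilon_i}(t)$: $e_i\mapsto e_i+tf_i$.

The roots $\pm\varepsilon_i\pm\varepsilon_j$ are short, the roots $\pm2\varepsilon_i$ are long. For $n=1$ only the long ones exist, and $e_{2\varepsilon_1}(t)=e_{12}(t)$, $e_{-2\varepsilon_1}(t)=e_{21}(t)$.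

## 5. The quadratic defect of a symplectic matrix

*We extend $c$ from $\mathrm{SL}_2$ to $\mathrm{Sp}_{2n}$.* Let $L$ be a commutative ring of characteristic $2$. For $v=\sum(\xi_ie_i+\eta_if_i)\in L^{2n}$ let
$$q(v)=\sum\xi_i\eta_i,\qquad \omega(v,v')=q(v+v')+q(v)+q(v')=\sum(\xi_i\eta_i'+\eta_i\xi_i').$$
So $\omega$ is the polar form of $q$. A matrix $g\in\mathrm{Sp}_{2n}(L)$ preserves $\omega$ but perhaps not $q$, and $c(g)$ measures the failure. The form $q\circ g^{-1}+q$ has polar form $\omega+\omega=0$, so its mixed coefficients vanish and it is a combination of the squares $\xi_i^2,\eta_i^2$. Hence there is a unique $c(g)\in L^{2n}$ with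
$$q(g^{-1}v)+q(v)=\omega(c(g),v^{[2]})\quad\text{for all }v. \tag{8}$$
Uniqueness follows by taking $v$ to be basis vectors. For $n=1$ we have $g^{-1}v=(g_{22}\xi+g_{12}\eta,\ g_{21}\xi+g_{11}\eta)$, so $q(g^{-1}v)+q(v)=g_{21}g_{22}\,\xi^2+g_{11}g_{12}\,\eta^2$. Comparing with $\omega(c,v^{[2]})=c_\xi\eta^2+c_\eta\xi^2$ gives $c(g)=(g_{11}g_{12},g_{21}g_{22})$, as in Section 1.

**Product rule.** *We show that (1) holds in $\mathrm{Sp}_{2n}$.* Squaring entries is a homomorphism $\mathrm{Sp}_{2n}(L)\to\mathrm{Sp}_{2n}(L)$, because the Gram matrix of $\omega$ has entries $0,1$; and $(gv)^{[2]}=g^{[2]}v^{[2]}$. Apply (8) for $g'$ at $g^{-1}v$ and for $g$ at $v$, and add: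
$$q(g'^{-1}g^{-1}v)+q(v)=\omega(c(g'),(g^{[2]})^{-1}v^{[2]})+\omega(c(g),v^{[2]})=\omega\big(g^{[2]}c(g')+c(g),v^{[2]}\big).$$
By uniqueness, $c(gg')=c(g)+g^{[2]}c(g')$.

**Values on generators.** If $q\circ g=q$, then $c(g)=0$. This covers diagonal symplectic matrices, the swap $S$ in the first plane, and the short root elements. For instance, $e_{\varepsilon_i-\varepsilon_j}(t)$ sends $q$ to $q$ because
$$(\xi_i+t\xi_j)\eta_i+\xi_j(\eta_j+t\eta_i)=\xi_i\eta_i+\xi_j\eta_j,$$
and $e_{\varepsilon_i+\varepsilon_j}(t)$ because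
$$(\xi_i+t\eta_j)\eta_i+(\xi_j+t\eta_i)\eta_j=\xi_i\eta_i+\xi_j\eta_j;$$
the negative roots follow by exchanging $e$ and $f$. For long roots, $(\xi_i+t\eta_i)\eta_i+\xi_i\eta_i=t\eta_i^2$, so
$$c(e_{2\varepsilon_i}(t))=t\,e_i,\qquad c(e_{-2\varepsilon_i}(t))=t\,f_i. \tag{9}$$

**The cocycle.** Now let $G=\mathrm{Sp}_{2n}(K[s])$. As in Section 1, $c(g)=\sum_ic_i(g)s^i$ with $c_i(g)\in K^{2n}$, and (2) holds. Put
$$\Omega(v,v')=\sum_i(\xi_i\otimes\eta_i'+\eta_i\otimes\xi_i')\in\mathbb T\quad(v,v'\in K^{2n}),\qquad z(g,g')=\Omega\big(c_1(g),g(0)^{[2]}c_0(g')\big).$$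
The pairing $\Omega$ is obtained from $\omega$ on $(K^2)^{2n}$ by extending scalars separately in the two arguments. So $\Omega(Mv,Mv')=\Omega(v,v')$ for $M\in\mathrm{Sp}_{2n}(K^2)$, in particular for $M=g(0)^{[2]}$.

A **2-cocycle** (with trivial action on $\mathbb T$) is a map $z:G\times G\to\mathbb T$ with
$$z(g,g')+z(gg',g'')=z(g,g'g'')+z(g',g''). \tag{10}$$
*We check (10).* Expand $z(gg',g'')$ with (2) for $c_1$, and $z(g,g'g'')$ with (2) for $c_0$. Both sides become
$$\Omega\big(c_1(g),g(0)^{[2]}c_0(g')\big)+\Omega\big(c_1(g),(gg')(0)^{[2]}c_0(g'')\big)+\Omega\big(c_1(g'),g'(0)^{[2]}c_0(g'')\big).$$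
On the left the third term first appears as $\Omega\big(g(0)^{[2]}c_1(g'),\,g(0)^{[2]}g'(0)^{[2]}c_0(g'')\big)$, and invariance of $\Omega$ removes $g(0)^{[2]}$. Since $c(1)=0$, also $z(1,g)=z(g,1)=0$. We record
$$z(g,\cdot)=0\ \text{ if } c_1(g)=0,\qquad z(\cdot,g')=0\ \text{ if } c_0(g')=0. \tag{11}$$

## 6. Trivializing the cocycle through the action on a building

**Proposition 3.** There is $\theta:G\to\mathbb T$ with $\theta(gg')=\theta(g)+\theta(g')+z(g,g')$ for all $g,g'\in G$.

The plan: $G$ is glued from subgroups, and on each of these subgroups $z$ is identically zero, so there $\theta=0$ is allowed. Here are the two theorems that provide the gluing. We use the Bruhat–Tits building of $\mathrm{Sp}_{2n}(K((1/s)))$ only through them. Identify its standard apartment with $\mathbb R^n$, with origin the vertex fixed by $\mathrm{Sp}_{2n}(K[[1/s]])$, and let $\deg$ be the degree in $s$.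

**Bruhat–Tits.** Since $\mathrm{Sp}_{2n}$ is simply connected, the stabilizer of $\nu\in\mathbb R^n$ is generated by the diagonal symplectic matrices over $K[[1/s]]$ and the root elements $e_\rho(t)$ with $t\in K((1/s))$, $\deg t\le\rho(\nu)$.

**Soulé** (*Chevalley groups over polynomial rings*, in: Homological Group Theory, LMS LNS 36 (1979) 359–367; see also Margaux, Algebra Number Theory 3 (2009) 393–409). Let $\Gamma=\mathrm{Sp}_{2n}(K[s])$ act on this building. Then the sector $Q=\{\nu\in\mathbb R^n:\nu_1\ge\dots\ge\nu_n\ge0\}$ is a simplicial fundamental domain, and $\Gamma$ is the amalgam of the stabilizers $\Gamma_\nu$ ($\nu\in Q$) along their intersections. That is, homomorphisms $\psi_\nu:\Gamma_\nu\to G'$ that agree on intersections extend uniquely to $\Gamma$; in particular the $\Gamma_\nu$ generate $\Gamma$.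

The choice of sector and of sign in identifying the apartment with $\mathbb R^n$ is immaterial. Another choice replaces $Q$ by its image under an element of the finite Weyl group, which contains $-1$. This element is represented by a matrix in $\mathrm{Sp}_{2n}(K)\subset\Gamma$, and conjugation by that matrix turns one amalgam presentation into the other.

*Example, $n=1$.* Here $Q=[0,\infty)$ and, as the degree bound of Step 2 shows, $\Gamma_0\subset\mathrm{SL}_2(K)$, while for $\nu>0$ the group $\Gamma_\nu$ consists of matrices $\begin{pmatrix}a&t\\0&a^{-1}\end{pmatrix}$ with $a\in K^*$ and $\deg t\le2\nu$. On $\mathrm{SL}_2(K)$ we have $c_1=0$, so $z=0$. On upper triangular matrices, $c(g)=(at,a^{-1}\cdot 0)=(at,0)$, and $\Omega$ vanishes on two multiples of $e_1$, so $z=0$ again. The general case interpolates between these two.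

**Step 1: subgroups on which $z$ vanishes.** For $0\le\ell\le n$ let $W=W_\ell=\langle e_1,\dots,e_\ell\rangle$, so $W^\perp=\langle e_1,\dots,e_n,f_{\ell+1},\dots,f_n\rangle$. Let $Y_\ell\subset G$ be the subgroup of all $g$ with $gW=W$ such that the (symplectic) matrix induced on $W^\perp/W$ has entries in $K$. *We claim that $z=0$ on $Y_\ell\times Y_\ell$.*

On $W^\perp$ we have $\eta_i=0$ for $i\le\ell$, so $q(v)=\sum_{i>\ell}\xi_i\eta_i$ is induced from a form $\bar q$ on $W^\perp/W$. Let $g\in Y_\ell$, with induced matrix $\bar g$ over $K$. By (8), for $v\in W^\perp$,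
$$\omega(c(g),v^{[2]})=\bar q(\bar g^{-1}\bar v)+\bar q(\bar v).$$
* For $v=e_i$ with $i\le\ell$ the right side is $0$, and the left side is the $\eta_i$-coordinate of $c(g)$. So the $\eta_i$-coordinates of $c(g)$ with $i\le\ell$ vanish.
* For $v=e_i$ and $v=f_i$ with $i>\ell$ the right side lies in $K$. So the $\eta_i$- and $\xi_i$-coordinates of $c(g)$ with $i>\ell$ are constants.

Hence the $s^1$-coefficient satisfies $c_1(g)\in\langle e_1,\dots,e_\ell\rangle_K$. For $g'\in Y_\ell$ the first point gives $c_0(g')\in\langle e_1,\dots,e_n,f_{\ell+1},\dots,f_n\rangle_K$. This coordinate subspace is preserved by $g(0)$; being preserved means that certain entries vanish, so it is preserved by $g(0)^{[2]}$ as well. Since $\langle e_1,\dots,e_\ell\rangle_K$ pairs to zero with it under $\Omega$, we get $z(g,g')=0$.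

**Step 2: each $\Gamma_\nu$ lies in some $Y_\ell$.** *We read this off from degree bounds.* Give $e_i$ the weight $\nu_i$ and $f_i$ the weight $-\nu_i$, and write $\mathrm{wt}_i$ for the weight of the $i$-th of the $2n$ basis vectors. Consider the symplectic matrices over $K((1/s))$ with
$$\deg g_{ij}\le\mathrm{wt}_i-\mathrm{wt}_j\quad\text{for all }i,j. \tag{12}$$
They form a group. Closure under products is clear, since $(\mathrm{wt}_i-\mathrm{wt}_l)+(\mathrm{wt}_l-\mathrm{wt}_j)=\mathrm{wt}_i-\mathrm{wt}_j$. For inverses: up to sign, the $(i,j)$ entry of $g^{-1}$ is the $(j^*,i^*)$ entry of $g$, where $*$ exchanges $e_l$ and $f_l$, and $\mathrm{wt}_{j^*}-\mathrm{wt}_{i^*}=\mathrm{wt}_i-\mathrm{wt}_j$.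

This group contains the generators in the Bruhat–Tits theorem. Diagonal matrices over $K[[1/s]]$ have entries of degree $\le0$. The off-diagonal entries of $e_{\varepsilon_i-\varepsilon_j}(t)$ sit at $(e_i,e_j)$ and $(f_j,f_i)$, where the bound is $\nu_i-\nu_j$; the one of $e_{2\varepsilon_i}(t)$ sits at $(e_i,f_i)$, where the bound is $2\nu_i$; those of $e_{\varepsilon_i+\varepsilon_j}(t)$ sit at $(e_i,f_j)$ and $(e_j,f_i)$, where it is $\nu_i+\nu_j$; the negatives are alike. So every $g\in\Gamma_\nu$ satisfies (12).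

Now let $\nu\in Q$ and $g\in\Gamma_\nu$. The entries of $g$ are polynomials, so $g_{ij}=0$ whenever $\mathrm{wt}_i<\mathrm{wt}_j$. Let $\ell=\#\{i\le n:\nu_i>0\}$. The basis vectors of positive weight are $e_1,\dots,e_\ell$, so $gW_\ell\subset W_\ell$; the same for $g^{-1}$ gives $gW_\ell=W_\ell$. The vectors $e_i,f_i$ with $i>\ell$ have weight $0$ and give the basis of $W_\ell^\perp/W_\ell$. By (12) the induced matrix has polynomial entries of degree $\le0$, that is, entries in $K$. So $\Gamma_\nu\subset Y_\ell$.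

**Step 3: gluing.** *We turn vanishing of $z$ on the pieces into $\theta$.* Let $\widetilde G=\mathbb T\times G$ with product
$$(t,g)(t',g')=(t+t'+z(g,g'),\,gg').$$
By (10) it is associative; $(0,1)$ is neutral because $z(1,g)=z(g,1)=0$; and $(t+z(g,g^{-1}),g^{-1})$ is a right inverse of $(t,g)$. So $\widetilde G$ is a group. By Steps 1 and 2, $z=0$ on $\Gamma_\nu\times\Gamma_\nu$, so $g\mapsto(0,g)$ is a homomorphism $\Gamma_\nu\to\widetilde G$. These maps agree on intersections. By Soulé's theorem they extend to a homomorphism $\psi:G\to\widetilde G$. Composed with the projection to $G$ it is the identity on the generating subgroups $\Gamma_\nu$, hence on $G$. So $\psi(g)=(\theta(g),g)$, and $\psi(gg')=\psi(g)\psi(g')$ is the required identity. $\square$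

## 7. The values of $\theta$

Since $z(1,1)=0$, we have $\theta(1)=0$. By (11) and $c_1=0$ on $\mathrm{Sp}_{2n}(K)$, the restriction of $\theta$ to $\mathrm{Sp}_{2n}(K)$ is a homomorphism.

**(i) $\theta(e_\rho(t))=0$ for every root $\rho$ and every $t\in K[s]$.** Let $U_\rho=\{e_\rho(t)\}$. By Section 5, $c(e_\rho(t))$ is $0$ or $t$ times a basis vector fixed by $U_\rho$. Two multiples of the same basis vector pair to zero under $\Omega$, so $z=0$ on $U_\rho\times U_\rho$ and $\theta$ is additive on $U_\rho$. Let $\delta\in\mathrm{Sp}_{2n}(K)$ be diagonal. Then $c(\delta^{\pm1})=0$, so by (11)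
$$\theta(\delta e_\rho(t)\delta^{-1})=\theta(\delta)+\theta(e_\rho(t))+\theta(\delta^{-1})=\theta(e_\rho(t)),$$
using $\theta(\delta)+\theta(\delta^{-1})=\theta(1)=0$. Now $\delta e_\rho(t)\delta^{-1}=e_\rho(\lambda t)$ with $\lambda=\rho(\delta)$. By additivity, $\theta(e_\rho((\lambda+1)t))=0$. Choose $\delta$ with entry $a$ on $e_i$, $a^{-1}$ on $f_i$ and $1$ elsewhere, where $\varepsilon_i$ occurs in $\rho$ and $a\in K\setminus\{0,1\}$. Then $\lambda$ is $a^{\pm1}$ or $a^{\pm2}$, and $\lambda\ne1$ since $a^2=1$ forces $a=1$ in characteristic $2$. As $t$ is arbitrary, the claim follows.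

**(ii) $\theta(gg')=\theta(g)+\theta(g')$ for $g\in\mathrm{Sp}_{2n}(D_K)$ and $g'\in G$.** Indeed $c(g)\in D_K^{2n}$ has no $s^1$-term, so $c_1(g)=0$ and (11) applies. Thus $\theta$ is a homomorphism on $\mathrm{Sp}_{2n}(D_K)$, and by (i) it vanishes on $\mathrm{ESp}_{2n}(D_K)$.

**(iii) For $a\in K^*$ let $\tau_a=\mathrm{diag}(a,\dots,a,1,\dots,1)$, with $a$ on the $e_i$ and $1$ on the $f_i$. Then $\theta(\tau_ag\tau_a^{-1})=\langle a\rangle\,\theta(g)$ for $g\in G$.** First we compute $c$. We have $q\circ\tau_a=a\,q$, and $\tau_a^{[2]}$ multiplies $\omega$ by $a^2$. So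
$$q(\tau_ag^{-1}\tau_a^{-1}v)+q(v)=a\big(q(g^{-1}\tau_a^{-1}v)+q(\tau_a^{-1}v)\big)=a\,\omega\big(c(g),(\tau_a^{[2]})^{-1}v^{[2]}\big)=a\cdot a^{-2}\,\omega\big(\tau_a^{[2]}c(g),v^{[2]}\big),$$
that is, $c(\tau_ag\tau_a^{-1})=a^{-1}\tau_a^{[2]}c(g)$. Next we compute $z$. The matrix $(\tau_ag\tau_a^{-1})(0)^{[2]}=\tau_a^{[2]}g(0)^{[2]}(\tau_a^{[2]})^{-1}$ sends $a^{-1}\tau_a^{[2]}c_0(g')$ to $a^{-1}\tau_a^{[2]}g(0)^{[2]}c_0(g')$. Since $\tau_a^{[2]}$ has entries in $K^2$ and multiplies $\Omega$ by $a^2\in K^2$,
$$z(\tau_ag\tau_a^{-1},\tau_ag'\tau_a^{-1})=\Omega\big(a^{-1}\tau_a^{[2]}c_1(g),\,a^{-1}\tau_a^{[2]}g(0)^{[2]}c_0(g')\big)=(a^{-1}\otimes a^{-1})\,a^2\,z(g,g')=\langle a\rangle z(g,g').$$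
Hence in $g\mapsto\langle a\rangle^{-1}\theta(\tau_ag\tau_a^{-1})-\theta(g)$ the $z$-terms cancel, and this map is a homomorphism $G\to\mathbb T$. It vanishes on root elements by (i), because $\tau_a$ normalizes each $U_\rho$. Root elements generate $G=\mathrm{Sp}_{2n}(K[s])$ (Kopeiko's theorem with $m=1$), so the homomorphism is zero.

**(iv) $\theta(H)=X\otimes1$.** Recall $H=EE'E\,S$ with $E=e_{12}(r)$, $E'=e_{21}(r)$, $r=1+sX$. As $S$ is a product of root elements in $\mathrm{Sp}_{2n}(K)$, where $\theta$ is a homomorphism, (i) gives $\theta(S)=0$. Also $c(S)=0$. So $\theta(H)=\theta(EE'E)$ by (11). Since $\theta(E)=\theta(E')=0$ by (i),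
$$\theta(EE'E)=\theta(E)+\theta(E'E)+z(E,E'E)=z(E',E)+z(E,E'E).$$
In the coordinates $(\xi_1,\eta_1)$, (9) gives
$$c_0(E)=(1,0),\quad c_1(E)=(X,0),\quad c_0(E')=(0,1),\quad c_1(E')=(0,X),\quad E(0)=e_{12}(1),\quad E'(0)=e_{21}(1).$$
So
$$z(E',E)=\Omega\big((0,X),\,e_{21}(1)(1,0)\big)=\Omega\big((0,X),(1,1)\big)=X\otimes1.$$
Further $c_0(E'E)=(0,1)+e_{21}(1)(1,0)=(0,1)+(1,1)=(1,0)$, which is fixed by $E(0)^{[2]}=e_{12}(1)$. So $z(E,E'E)=\Omega\big((X,0),(1,0)\big)=0$.

**(v) $\theta(\alpha)=(1+\langle b\rangle)(X\otimes1)$.** By (5), $H=\alpha\cdot\tau H\tau^{-1}$ with $\alpha\in\mathrm{SL}_2(D_K)$. On the image of $\mathrm{SL}_2$ in $\mathrm{Sp}_{2n}$, conjugation by $\tau=\mathrm{diag}(b,1)$ agrees with conjugation by $\tau_b$. By (ii) and (iii), $\theta(H)=\theta(\alpha)+\langle b\rangle\theta(H)$. Insert (iv).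

## 8. Why $\mathrm{diag}(u,1)$ does not lift when $u\notin k^2(b)$

**Applying $\theta$ to (7).** *We turn the matrix equation into an equation in $\mathbb T$.* Read (7) in $\mathrm{SL}_2(D_K)\subset\mathrm{Sp}_{2n}(D_K)$, where $\theta$ is a homomorphism by (ii).

* By Kopeiko's theorem, $\beta'\perp1\in\mathrm{Sp}_{2n}(K[x,y])=\mathrm{ESp}_{2n}(K[x,y])$. Reducing modulo $h$, $\bar\beta'\in\mathrm{ESp}_{2n}(D_K)$. So $\theta(\bar\beta')=0$.
* The ring $K[x]$ is Euclidean, so $\gamma'\in\mathrm{SL}_2(K[x])$ is a product of elementary matrices: the Euclidean algorithm on the first column brings it to $(1,0)$ by elementary row operations, and a matrix of determinant $1$ with that first column is some $e_{12}(t)$. So the image of $\gamma'$ is a product of matrices $e_{12}(t),e_{21}(t)$ with $t\in K[x]\subset D_K$, and $\theta(\gamma')=0$.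
* Conjugation by $\sigma=\mathrm{diag}(u,1)$ agrees with conjugation by $\tau_u$ on $\mathrm{SL}_2$. So $\theta(\sigma\alpha\sigma^{-1})=\langle u\rangle\theta(\alpha)$ by (iii), and the inverse matrix has the same value because $\mathbb T$ has characteristic $2$.

Together with (v),
$$0=(1+\langle u\rangle)\,\theta(\alpha)=(1+\langle u\rangle)(1+\langle b\rangle)(X\otimes1)\quad\text{in }\mathbb T.$$
Here $X\otimes1$ is a unit, $1+\langle u\rangle=(1\otimes u^{-1})(1\otimes u+u\otimes1)$, and similarly for $b$. Removing units gives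
$$(1\otimes u+u\otimes1)(1\otimes b+b\otimes1)=1\otimes ub+u\otimes b+b\otimes u+ub\otimes1=0\quad\text{in }K\otimes_{K^2}K. \tag{13}$$

**Linear algebra in $\mathbb T$.** *We show that (13) forces $u\in k^2(b)$.* Suppose $u\notin k^2(b)$. Since $b\notin k^2$ and $b^2,u^2\in k^2$, both steps of $k^2\subset k^2(b)\subset k^2(b,u)$ have degree $2$. So $1,b,u,bu$ are linearly independent over $k^2$. They stay independent over $K^2=k^2(X^2)$: in a linear relation clear denominators, so that the coefficients lie in $k^2[X^2]$, and compare the coefficients of each power of $X$ to get relations over $k^2$. Complete them to a basis of $K$ over $K^2$. Then the four tensors in (13) are distinct members of a $K^2$-basis of $K\otimes_{K^2}K$, so their sum is not zero, a contradiction. Hence $u\in k^2(b)^*$.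

So every automorphism of $P$ induces on $P/XP=A^2$ a matrix with determinant in $k^2(b)^*$, and $\mathrm{diag}(u,1)$ does not lift if $u\in k^*\setminus k^2(b)$. For $k=\mathbb F_2(b,u)$ with indeterminates $b,u$ we have $k^2=\mathbb F_2(b^2,u^2)$, so $b\notin k^2$, and $k^2(b)=\mathbb F_2(b,u^2)$ does not contain $u$. This proves Theorem 1. $\blacksquare$

*Remark.* The field $k^2(b)$ is all that (13) can detect: if $u=\lambda+\mu b$ with $\lambda,\mu\in k^2$, then $1\otimes u+u\otimes1=\mu(1\otimes b+b\otimes1)$, and $(1\otimes b+b\otimes1)^2=1\otimes b^2+b^2\otimes1=0$, so (13) holds. Whether every element of $k^2(b)^*$ occurs as a determinant is not decided here.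

## 9. Dimension at most one, higher dimensions, infinite index, finite type

We prove Theorem 2.

**(a) Surjectivity for $\dim A\le1$.** *We reduce to constant rank and use the partial answer of Section 2.* First, idempotents of $A[X]$ lie in $A$. Let $e(X)$ be idempotent. For each prime $\mathfrak p$ of $A$ the image of $e$ in the domain $(A/\mathfrak p)[X]$ is $0$ or $1$, so the higher coefficients of $e$ lie in all primes and are nilpotent. So $e-e_0$ is nilpotent, where $e_0=e(0)$ is also idempotent. But commuting idempotents satisfy $(e-e_0)^3=e-3ee_0+3ee_0-e_0=e-e_0$, and a nilpotent element equal to its cube is $0$. Hence $e=e_0\in A$.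

The rank of $P$ is locally constant on $\operatorname{Spec}A[X]$ and takes finitely many values. The idempotents that cut out the pieces lie in $A$, so $A$ is a finite product of rings over each of which $P$ has constant rank $r$. We may treat each factor separately.

* If $r=0$ there is nothing to prove.
* If $r=1$, then $\operatorname{Aut}(P)=R^*$ and $\operatorname{Aut}(P/XP)=A^*$, and $R^*\supset A^*$ maps onto $A^*$.
* If $r\ge2\ge\dim A+1$, surjectivity is the recorded partial answer.

**(b) Every $d\ge2$.** *We add variables.* Let $A,P,u$ be as in Theorem 1 with $u\in k^*\setminus k^2(b)$. Put $A_d=A[t_1,\dots,t_{d-2}]$ and $P_d=P\otimes_AA_d$. Then $A_d$ is a noetherian domain of dimension $d$, $P_d$ is a projective $A_d[X]$-module of rank $2$, and $P_d/XP_d=A_d^2$. A lift of $\mathrm{diag}(u,1)$ to $\operatorname{Aut}(P_d)$ would specialize at $t_1=\dots=t_{d-2}=0$ to a lift to $\operatorname{Aut}(P)$, which does not exist. Together with (a), the answer is "always yes" exactly for $d\le1$. In the case $d=2$ we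 have rank $P=2=d$, so the bound "rank $\ge d+1$" cannot be relaxed to "rank $\ge d$".

**(c) Infinite index.** *We count classes of determinants.* Since $A\subset B$, we have $A^*=k^*$. By Theorem 1 the image of $\operatorname{Aut}(P)$ lies in the kernel of the surjection
$$\mathrm{GL}_2(A)\xrightarrow{\ \det\ }A^*=k^*\longrightarrow k^*/k^2(b)^*.$$
Let $k=\mathbb F_2(b,u_1,u_2,\dots)$ with independent indeterminates. Then $k^2(b)=\mathbb F_2(b,u_1^2,u_2^2,\dots)$. For $i\ne j$ we have $u_iu_j^{-1}=u_iu_j\cdot u_j^{-2}\notin k^2(b)$, since $u_iu_j\notin k^2(b)$. So the classes of the $u_i$ are distinct, the quotient is infinite, and the image has infinite index.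

**(d) Finite type over $\mathbb F_2$.** *We spread the example out.* Let $A_0=\mathbb F_2[b^{\pm1},u^{\pm1}]$ and
$$A'=A_0[x]+h\,A_0[x,y]\cong A_0[x,h,w]/(w^2+h^3+x^3h^2).$$
The isomorphism is proved as in Section 3. The ring $A'$ is finite over $A_0[x,h]$, so it has dimension $4$, and it is of finite type over $\mathbb F_2$. The coefficients of $\alpha$ lie in $A_0$, and $\det\alpha=1$ already over $A_0[s^2,s^3][X]$, a subring of $k[s^2,s^3][X]$ for $k=\mathbb F_2(b,u)$. Define $P'$ over $A'[X]$ by patching with the same $\alpha$. As in Section 3, $P'$ is projective of rank $2$, $P'/XP'=A'^2$, and a lift of $\mathrm{diag}(u,1)$ would be a pair $(\beta,\gamma)$ of invertible matrices over $A_0[x,y,X]$ and $A_0[x,X]$ with $\bar\beta=\alpha\gamma\alpha^{-1}$ and $\beta(0)=\mathrm{diag}(u,1)$. Viewed over $k=\mathbb F_2(b,u)$, this pair would be a lift of $\mathrm{diag}(u,1)$ for the module $P$ of Theorem 1, which does not exist. $\blacksquare$
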